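# Spheres of an unexpected dimension in the subgroup lattice of $S_n$

## 1. The subgroups of $S_4$, and a pattern

For a finite group $G$ let $\Delta(G)$ be the order complex of the poset of nontrivial proper subgroups of $G$. Its vertices are these subgroups, and its $k$-simplices are the chains $H_0<\cdots<H_k$. Let us find the homotopy type of $\Delta(S_4)$ by hand.

The group $S_4$ has $28$ nontrivial proper subgroups. Nine have order $2$ (six generated by transpositions, three by double transpositions), four have order $3$, seven have order $4$ (three cyclic, the normal Klein group, three groups like $\langle(1\,2),(3\,4)\rangle$), four have order $6$, three are dihedral of order $8$, and the last is $A_4$.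

Put the six groups generated by transpositions aside. Each of the other $22$ subgroups $H$ meets $A_4$ nontrivially: $H\cap A_4$ has index at most $2$ in $H$, so it can be trivial only if $|H|=2$ and $H$ is generated by an odd element of order two, which in $S_4$ is a transposition. So on these $22$ subgroups we have
$$H\ \ge\ H\cap A_4\ \le\ A_4 ,$$
and we can slide the whole complex down along $H\mapsto H\cap A_4$ and then up to the point $A_4$. The complex on $22$ vertices is contractible.

Now put $\langle(1\,2)\rangle$ back. Nothing nontrivial lies below it. Above it lie four groups: $V=\langle(1\,2),(3\,4)\rangle$, the dihedral group $D$ of order $8$ preserving $\{\{1,2\},\{3,4\}\}$, $\mathrm{Sym}\{1,2,3\}$ and $\mathrm{Sym}\{1,2,4\}$. The only inclusion among them is $V<D$. So putting $\langle(1\,2)\rangle$ back glues a cone over an edge plus two isolated points, that is, up to homotopy, a cone over three points. Gluing a cone over three points onto a contractible space creates two loops. There are six transpositions, hence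
$$\Delta(S_4)\simeq\bigvee_{12}S^1 .$$

Here $\bigvee_aS^d$ is a wedge of $a$ spheres of dimension $d$, and $S^{-1}=\emptyset$. The smaller cases are immediate: $\Delta(S_2)=\emptyset=S^{-1}$, and $\Delta(S_3)$ is four points, a wedge of three copies of $S^0$. In all three cases
$$\Delta(S_n)\simeq\bigvee_{n!/2}S^{n-3}.$$
Does this go on?

In $S_4$ only transpositions mattered because they were the only odd elements of order two. From $n=6$ on there are others, such as $(1\,2)(3\,4)(5\,6)$, and each can contribute. Two definitions are needed to say when one might hope that they do not.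

**Definition.** A subgroup $G\le S_n$ is *primitive* if it is transitive and there is no partition of $[n]=\{1,\dots,n\}$ into subsets of equal size $k$, $1<k<n$, that $G$ permutes. An *odd involution* is an element of order two of $S_n$ not contained in $A_n$, that is, a product of an odd number of disjoint transpositions.

For example, of the proper transitive subgroups of $S_4$, those of order $4$ or $8$ preserve a partition into two pairs, so $A_4$ is the only primitive one.

The paper "Topology Of Subgroup Lattices Of Symmetric And Alternating Groups" shows (its Theorem 1.1) that for each $n>1$ there are complexes $\Gamma_n,\Lambda_n$ with $\Delta(S_n)\simeq\Gamma_n\vee\Lambda_n$ and $\Gamma_n\simeq\bigvee_{n!/2}S^{n-3}$. So the spheres of the pattern are always there, and one asks when there is nothing else. The conjecture was stated with reference to a more precise form of this decomposition, which we do not have here; we pose it through its conclusion about $\Delta(S_n)$.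

**Conjecture.** Let $n>1$. If no primitive proper subgroup of $S_n$ contains an odd involution, then $\Delta(S_n)\simeq\bigvee_{n!/2}S^{n-3}$.

Let us test the hypothesis. It holds for $n=4$, since $A_4$ has no odd involution. It holds for $n=5$: the only odd involutions of $S_5$ are transpositions, and a primitive group containing a transposition is the full symmetric group (Jordan's theorem, recalled below). It fails for $n=6$: the group $PGL_2(5)$ acts on the six points of the projective line over $\mathbb F_5$, is $3$-transitive, hence primitive, and contains $x\mapsto 2/x$, which acts as $(0\ \infty)(1\ 2)(3\ 4)$.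

The conjecture turns out to be false. We shall prove two theorems.

**Theorem A.** Let $m\ge27$ and $n=m(m-1)$. Assume

* (H) no primitive proper subgroup of $S_n$ contains an odd involution;
* (N) $n\ne2l^2$ and $n\ne3l^2$ for all integers $l$.

Then for some complex $\Lambda'$
$$\Delta(S_n)\ \simeq\ \bigvee_{n!/2}S^{n-3}\ \vee\ \bigvee_{n!/2}S^{m-1}\ \vee\ \Lambda'.$$
In particular $\tilde H_{m-1}(\Delta(S_n))\ne0$ with $m-1\ne n-3$, so $\Delta(S_n)\not\simeq\bigvee_{n!/2}S^{n-3}$.

**Theorem B.** For all but $O(M/\log M)$ of the integers $m\le M$ with $m\equiv3\pmod5$, the only primitive groups of degree $n=m(m-1)$ are $A_n$ and $S_n$, and (N) holds. Hence the hypotheses of Theorem A, and of the conjecture, hold for infinitely many $n$.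

So the conjecture fails for $n=m(m-1)$ for infinitely many $m$; in fact for all $m\equiv3\pmod5$ outside a set of density $0$.

## 2. Posets, complements and suspensions

We write $\Delta(P)$ for the order complex of a finite poset $P$ and speak of $P$ as a space. For a finite lattice $L$, $\bar L=L\setminus\{\hat0,\hat1\}$ is its proper part, and $(x,y)$ is the open interval between $x<y$. A *complement* of $z$ in $L$ is an element $y$ with $y\wedge z=\hat0$ and $y\vee z=\hat1$. We write $*$ for the join of complexes, with $\emptyset*K=K$, and $\Sigma$ for suspension, with $\Sigma\emptyset=S^0$.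

We use two facts from Quillen (Adv. Math. 28 (1978)).

* Comparable maps: if $f,g:P\to P'$ are order preserving and $f(x)\le g(x)$ for all $x$, then $f$ and $g$ are homotopic.
* Fiber lemma: if $f:P\to P'$ is an order-preserving map of finite posets and $f^{-1}(P'_{\ge q})$ is contractible for every $q\in P'$, then $f$ is a homotopy equivalence.

The first fact has three consequences. If $f:P\to P$ is order preserving and $c\in P$ satisfies $x\ge f(x)\le c$ for all $x\in P$, then $P$ is contractible (this was the sliding argument in $S_4$); in particular a poset with a minimum is contractible. If $r:P\to Q\subseteq P$ is order preserving, is the identity on $Q$, and $r(x)\ge x$ for all $x$ (or $r(x)\le x$ for all $x$), then $P\simeq Q$. If $f:P\to Q$ and $g:Q\to P$ are order preserving and $gf$, $fg$ are each comparable to the identity, then $P\simeq Q$.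

The next lemma is the main tool; it is the Björner–Walker complementation formula.

**Lemma 1.** Let $L$ be a finite lattice, $z\in\bar L$, and suppose the set $C$ of complements of $z$ is an antichain. Then
$$\bar L\simeq\bigvee_{y\in C}\Sigma\big(\Delta(\hat0,y)*\Delta(y,\hat1)\big).$$
In particular $\bar L$ is contractible if $C=\emptyset$.

*Proof.* We show that $\bar L\setminus C$ is contractible, and then put the elements of $C$ back.

Let $U=\{x\in\bar L:x\wedge z\ne\hat0\}$. For $x\in U$ we have $x\ge x\wedge z\le z$, and both $x\wedge z$ and $z$ lie in $U$. So $U$ is contractible. Also $U\subseteq\bar L\setminus C$. To see that this inclusion is an equivalence, by the fiber lemma we need $U_{\ge x}$ contractible for every $x\in\bar L\setminus C$. For $x\in U$ it has the minimum $x$. Let $x\notin U\cup C$. Then $x\wedge z=\hat0$, and since $x$ is not a complement, $x\vee z\ne\hat1$. For $y\in U_{\ge x}$,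
$$y\ \ge\ x\vee(y\wedge z)\ \le\ x\vee z .$$
The middle and right terms are $\ge x$ and $\ne\hat1$, and their meets with $z$ contain $y\wedge z\ne\hat0$; so they lie in $U_{\ge x}$, and the middle one is order preserving in $y$. Hence $U_{\ge x}$ is contractible, and so is $\bar L\setminus C\simeq U$.

As $C$ is an antichain, no simplex of $\Delta(\bar L)$ contains two elements of $C$. So $\Delta(\bar L)$ arises from $\Delta(\bar L\setminus C)$ by attaching, for each $y\in C$, a cone with apex $y$ over its link $\Delta(\hat0,y)*\Delta(y,\hat1)$. Collapsing the contractible subcomplex $\Delta(\bar L\setminus C)$ to a point is a homotopy equivalence, and turns each cone into the suspension of its base (if the base is empty, into an extra point, giving $S^0=\Sigma\emptyset$). $\square$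

Two tiny checks. In the subgroup lattice of the Klein four-group, $\bar L$ is three points; with $z$ one of them, the other two are the complements, each giving $\Sigma(\emptyset*\emptyset)=S^0$, and three points are indeed $S^0\vee S^0$. In the subgroup lattice of the cyclic group of order $4$, $\bar L$ is one point $z$, it has no complement, and $\bar L$ is contractible.

The other facts that we recall are these.

* For $r\ge3$ the proper part of the lattice $\Pi_r$ of partitions of $[r]$, ordered by refinement, is $\simeq\bigvee_{(r-1)!}S^{r-3}$. (For $r=3$: three points.)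
* Jordan: a primitive group of degree $d$ containing a transposition is $S_d$; one containing a $3$-cycle contains $A_d$.
* Goursat: if $H\le A\times B$ projects onto both factors, there are $N_1\trianglelefteq A$, $N_2\trianglelefteq B$ with $N_1\times N_2\le H$ and $A/N_1\cong B/N_2$.
* For transitive $H$ and a point $x$, the $H$-invariant partitions correspond to the groups $M$ with $H_x\le M\le H$: the block of $x$ is the orbit $Mx$, and $M$ is the stabilizer of that block. Coarser partitions correspond to larger groups. So, in degree at least $2$, $H$ is primitive if and only if $H_x$ is a maximal subgroup.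
* A normal subgroup of a primitive group is trivial or transitive, since its orbits form an invariant partition.

Two deeper theorems, both depending on the classification of finite simple groups, are quoted where they are used.

## 3. Splitting $\Delta(S_n)$ along odd involutions

The computation for $S_4$ was Lemma 1 with $z=A_4$. In general it reads as follows.

**Lemma 2.** For $n\ge4$: $\Delta(S_n)\simeq\bigvee_t\Sigma\,\Delta(\langle t\rangle,S_n)$, over all odd involutions $t$, where $(\langle t\rangle,S_n)$ is the open interval in the subgroup lattice.

*Proof.* Apply Lemma 1 to the subgroup lattice with $z=A_n$. If $H$ is a complement of $A_n$, then $H\not\le A_n$ and $H\cap A_n=1$; as $H\cap A_n$ has index $2$ in $H$, we get $|H|=2$ and $H=\langle t\rangle$ with $t$ an odd involution. Conversely each such $\langle t\rangle$ is a complement. Groups of order $2$ form an antichain, and nothing lies strictly between $1$ and $\langle t\rangle$. $\square$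

So the problem splits: for each odd involution $t$ we must understand the interval above $\langle t\rangle$. The pattern holds if the transpositions contribute $n!/2$ spheres of dimension $n-3$ and all other $t$ contribute nothing.

## 4. Transpositions account for $n!/2$ spheres

For a partition $\pi$ of $[r]$ let $Y(\pi)$ be its *Young subgroup*, the group of permutations mapping each block to itself. For $\pi=\{\{1,2\},\{3,4\}\}$ it is $\langle(1\,2),(3\,4)\rangle$. We write $1$ for the one-block partition when partitions are compared.

**Lemma 3.** Let $r\ge4$ and $\tau=(1\,2)\in S_r$. Then $A:=(\langle\tau\rangle,S_r)\simeq\bigvee_{(r-2)!}S^{r-4}$.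

For $r=4$ this says $S^0\vee S^0$, which are the three contractible pieces found in Section 1.

*Proof.* The plan is to replace each $H$ by the subgroup generated by its transpositions, which is a Young subgroup, and so to reach a partition lattice. This fails for those $H$ whose only transposition is $\tau$; the work is to show that they do not matter.

**Step 1. The groups with a second transposition.** This step identifies a subposet $B$ of $A$ that has the right homotopy type. For $H\ge\langle\tau\rangle$ let $T(H)$ be the subgroup generated by the transpositions in $H$. The relation "$i=j$ or $(i\,j)\in H$" is an equivalence relation, because $(j\,k)(i\,j)(j\,k)=(i\,k)$ for distinct $i,j,k$. If $\pi_H$ is the partition into its classes, then $T(H)=Y(\pi_H)$. The group $H$ normalizes $T(H)$ and permutes the blocks of $\pi_H$, and $\pi_H\ne1$ if $H\ne S_r$. Let $\pi_\tau$ be the partition whose only nontrivial block is $\{1,2\}$, and put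
$$B=\{H\in A:T(H)\ne\langle\tau\rangle\},\qquad A_0=\{Y(\pi):\pi_\tau<\pi<1\}\subseteq B .$$
The map $T:B\to A_0$ is order preserving, $T(H)\le H$, and $T$ is the identity on $A_0$. So $B\simeq A_0$. The poset $A_0$ is the proper part of $[\pi_\tau,1]\cong\Pi_{r-1}$ (treat $\{1,2\}$ as one point), so $B\simeq\bigvee_{(r-2)!}S^{r-4}$.

**Step 2. Reduction to a lattice of invariant partitions.** This step prepares the fiber lemma for $B\hookrightarrow A$. For $H\in B$, $B_{\ge H}$ has a minimum. Let $H\in A\setminus B$. Then $H$ normalizes $T(H)=\langle\tau\rangle$, so $H$ preserves $\{1,2\}$; as $\tau\in H$ and $H\neq\langle\tau\rangle$, we have $H=\langle\tau\rangle\times H'$ with $1\ne H'\le\mathrm{Sym}\{3,\dots,r\}$. For example, $H=\langle(1\,2)\rangle\times\langle(3\,4\,5)\rangle$ in $S_5$.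

Let $\Lambda$ be the set of $H$-invariant partitions $\pi\ge\pi_\tau$. It is closed under meet and join in the partition lattice, so it is a lattice, with bottom $\pi_\tau$ and top $1$. Consider
$$B_{\ge H}\to\bar\Lambda,\ K\mapsto\pi_K;\qquad \bar\Lambda\to B_{\ge H},\ \pi\mapsto HY(\pi).$$
The first is well defined: $\pi_K$ is $K$-invariant, hence $H$-invariant; $\pi_K\ne\pi_\tau$ as $K\in B$; and $\pi_K\ne1$ as $K\neq S_r$. For the second, $HY(\pi)$ is a group because $H$ normalizes $Y(\pi)$. It is proper: it preserves $\pi$, while for $x$ in a block $D$ with $|D|\ge2$ and $y\notin D$, the transposition $(x\,y)$ maps $D$ to $(D\setminus\{x\})\cup\{y\}$, which meets $D$ but differs from it. It lies in $B$ since it contains $Y(\pi)>\langle\tau\rangle$. Both maps preserve order, $HY(\pi_K)\le K$, and $\pi_{HY(\pi)}\ge\pi$. So $B_{\ge H}\simeq\bar\Lambda$.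

**Step 3. $\bar\Lambda$ is contractible.** By Lemma 1 it is enough to find an element of $\bar\Lambda$ without complement. Let $\alpha$ be the orbit partition of $H$. It lies in $\bar\Lambda$: $\alpha\ne\pi_\tau$ because $H'\ne1$, and $\alpha\ne1$ because $\{1,2\}$ is an orbit. (In the example in $S_5$, $\bar\Lambda$ consists of $\alpha=\{\{1,2\},\{3,4,5\}\}$ alone.) Suppose $\pi\in\Lambda$ and $\pi\wedge\alpha=\pi_\tau$. Let $F=\{1,2\}\cup\mathrm{Fix}(H)$; as $H'\ne1$, $F\ne[r]$. A block $D$ of $\pi$ meeting $F$ contains an $H$-fixed point or the $H$-invariant set $\{1,2\}$ (as $\pi\ge\pi_\tau$). So $hD$ meets $D$ for each $h\in H$, and $D$ is $H$-invariant, hence a union of $H$-orbits. Each of these orbits lies in a block of $\pi\wedge\alpha=\pi_\tau$, so it is a point or $\{1,2\}$. Hence $D\subseteq F$. Thus $F$ is a union of blocks of $\pi$, and it is a union of blocks of $\alpha$. So $\pi\vee\alpha\ne1$, and $\alpha$ has no complement.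

By the fiber lemma $A\simeq B$. $\square$

Lemma 3 with $r=n$ and Lemma 2 show, without any hypothesis on primitive groups: for $n\ge4$ the $\binom n2$ transpositions contribute to $\Delta(S_n)$ exactly $\binom n2(n-2)!=n!/2$ spheres, of dimension $(n-4)+1=n-3$. For $n=5$ there are no other odd involutions, so $\Delta(S_5)\simeq\bigvee_{60}S^2$.

## 5. Other odd involutions, and the groups that the hypothesis does not see

Now let $t$ be an odd involution with $k\ge2$ transpositions; $k$ is odd, so $k\ge3$ and $n\ge6$. To prove the conjecture one would like to show that $(\langle t\rangle,S_n)$ is contractible. By Lemma 1 it would suffice to find an element without complement, and one element offers itself. Let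
$$E\cong C_2^k$$
be generated by the $k$ transpositions of $t$. It consists of all permutations preserving each $\langle t\rangle$-orbit.

Let $H\ge\langle t\rangle$ be a complement of $E$ in the lattice $[\langle t\rangle,S_n]$: so $H\cap E=\langle t\rangle$ and $\langle H,E\rangle=S_n$. Each $E$-orbit is a $\langle t\rangle$-orbit, hence lies in an $H$-orbit. So $H$ has the same orbits as $\langle H,E\rangle=S_n$, that is, $H$ is transitive. Also $H\neq S_n$, because $S_n\cap E=E\ne\langle t\rangle$. If $H$ were primitive, it would be a primitive proper subgroup containing the odd involution $t$, against the hypothesis.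

For $n$ prime this finishes the job, since transitive groups of prime degree are primitive. If $n\ge5$ is prime and satisfies the hypothesis, then $E$ has no complement, $(\langle t\rangle,S_n)$ is contractible for every $t$ that is not a transposition, and $\Delta(S_n)\simeq\bigvee_{n!/2}S^{n-3}$ by Lemmas 2 and 3. With $\Delta(S_2)$ and $\Delta(S_3)$ from Section 1, the conjecture holds for all prime $n$.

For composite $n$ the argument stops exactly here: $H$ may be transitive and imprimitive, and the hypothesis says nothing about such groups. Complements of this kind do occur. Let $n=6$ and take as points the ordered pairs of distinct elements of $\{1,2,3\}$. Let $K_0=S_3$ act on them and let $t$ be the action of $(1\,2)$: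
$$(1,2)\leftrightarrow(2,1),\qquad(1,3)\leftrightarrow(2,3),\qquad(3,1)\leftrightarrow(3,2),$$
an odd involution with $k=3$. The action is regular, so the invariant partitions correspond to the subgroups of $S_3$. The nontrivial ones are the partition by first coordinate, the partition by second coordinate, the partition into the sets $\{(i,j),(j,i)\}$, and the partition into the two $A_3$-orbits; $t$ moves a block of each. Next, $K_0\cap E=\langle t\rangle$, because $E$ is abelian and the centralizer of $(1\,2)$ in $S_3$ is $\langle(1\,2)\rangle$. Finally suppose that $\langle K_0,E\rangle$ preserves one of the four partitions. Choose a block $B$ with $tB\cap B=\emptyset$ and $x\in B$: the transposition $(x\ tx)\in E$ maps $B$ to $(B\setminus\{x\})\cup\{tx\}$, which meets $B$ and differs from it, a contradiction. So $\langle K_0,E\rangle$ is primitive and contains transpositions, hence is $S_6$ by Jordan. Thus $K_0$ is a complement of $E$.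

The degree $6$ does not satisfy the hypothesis, so this is not a counterexample. But it suggests letting $S_m$ act on the $n=m(m-1)$ ordered pairs for large $m$, and asking what this group contributes. For that we must know all complements of $E$, they must form an antichain, and we must control the intervals below and above each of them. In the full subgroup lattice this cannot work: we shall see at the end of Section 7 that there the complements do not form an antichain. So we first pass to a smaller lattice with the same homotopy type.

## 6. Groups determined by their block systems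

Let $n\ge4$ satisfy (H), and let $t$ be an odd involution with $k\ge2$ transpositions.

**Definition.** A *system* is a partition of $[n]$ into blocks of equal size $b$, $1<b<n$. For transitive $H\le S_n$ let $L(H)$ be the set of $H$-invariant systems. If $L(H)\ne\emptyset$, the *closure* of $H$ is $\mathrm{cl}(H)=\bigcap_{\sigma\in L(H)}\mathrm{Stab}(\sigma)$, where $\mathrm{Stab}(\sigma)$ is the group of all permutations preserving $\sigma$.

For example, the cyclic group $\langle(1\,2\,3\,4)\rangle$ in $S_4$ has the single system $\{\{1,3\},\{2,4\}\}$, and its closure is dihedral of order $8$. The normal Klein group has three systems, and its closure, the intersection of three dihedral groups of order $8$, is itself.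

We have $H\le\mathrm{cl}(H)<S_n$. Also $L(\mathrm{cl}(H))=L(H)$: the closure preserves each member of $L(H)$, and it contains $H$. If $H\le K$, then $L(K)\subseteq L(H)$, so $\mathrm{cl}(H)\le\mathrm{cl}(K)$ when both are defined. And $\mathrm{cl}$ is idempotent. By (H) a primitive group containing $t$ equals $S_n$, so every transitive $H$ with $t\in H<S_n$ has $L(H)\ne\emptyset$.

Let $Q$ be the set of $H$ with $\langle t\rangle<H<S_n$ such that $H$ is intransitive, or $H$ is transitive and $H=\mathrm{cl}(H)$. Put $r(H)=H$ for $H$ intransitive and $r(H)=\mathrm{cl}(H)$ for $H$ transitive. The map $r$ preserves order: let $H\le K$; if $K$ is intransitive, so is $H$; if $H$ is intransitive and $K$ is transitive, then $H\le K\le\mathrm{cl}(K)$; if $H$ is transitive, so is $K$, and $\mathrm{cl}$ is monotone. It is the identity on $Q$, and $r(H)\ge H$. Hence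
$$\Delta(\langle t\rangle,S_n)\simeq\Delta(Q).\tag{1}$$

Let $\mathcal M=Q\cup\{\langle t\rangle,S_n\}$. It is closed under intersection: let $H,K\in Q$. If $H\cap K$ is intransitive, it is $\langle t\rangle$ or in $Q$. If it is transitive, so are $H$ and $K$, and $\mathrm{cl}(H\cap K)\le\mathrm{cl}(H)\cap\mathrm{cl}(K)=H\cap K$, so $H\cap K\in Q$. A finite poset with a top and all meets is a lattice, so $\mathcal M$ is a lattice with meet $\cap$ and proper part $Q$. Its join $H\vee K$, the smallest member of $\mathcal M$ containing $H$ and $K$, is $\langle H,K\rangle$ if this is intransitive, $\mathrm{cl}\langle H,K\rangle$ if it is transitive and imprimitive, and $S_n$ otherwise.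

The group $E$ of Section 5 lies in $Q$: it is larger than $\langle t\rangle$ as $k\ge2$, and it is intransitive since its orbits have length at most $2$. Let $X$ be the set of complements of $E$ in $\mathcal M$.

**Lemma 4.** $H\in X$ if and only if $H\in Q$ is transitive, $H\cap E=\langle t\rangle$, and $t$ moves some block of every $\sigma\in L(H)$.

*Proof.* Let $H\in X$. Then $H\ne\langle t\rangle$, as $\langle t\rangle\vee E=E$, and $H\ne S_n$, as $S_n\cap E=E$; so $H\in Q$. We have $H\cap E=\langle t\rangle$. Since $H\vee E=S_n$, the description of the join shows that $\langle H,E\rangle$ is primitive, so it is $S_n$ by (H). As in Section 5, $H$ and $\langle H,E\rangle$ have the same orbits, so $H$ is transitive. If $t$ fixed every block of some $\sigma\in L(H)$, each block would be a union of $\langle t\rangle$-orbits, so $E$ would preserve $\sigma$, and then so would $\langle H,E\rangle=S_n$, a contradiction.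

Conversely let $H$ be as described, and suppose $\langle H,E\rangle$ preserves a system $\sigma$. Then $\sigma\in L(H)$, so there is $B\in\sigma$ with $tB\cap B=\emptyset$. For $x\in B$ the transposition $(x\ tx)\in E$ maps $B$ to $(B\setminus\{x\})\cup\{tx\}$, which meets $B$ (as $|B|\ge2$) and differs from $B$, a contradiction. So $\langle H,E\rangle$ is primitive and contains $t$, hence is $S_n$ by (H), and $H\vee E=S_n$. $\square$

By (1) and Lemma 1: if no group $H$ as in Lemma 4 exists, then $\Delta(\langle t\rangle,S_n)$ is contractible; if these $H$ form an antichain, then $\Delta(\langle t\rangle,S_n)$ is the wedge of the complexes $\Sigma(\Delta(Q_{<H})*\Delta(Q_{>H}))$. So the obstruction to the conjecture comes from transitive imprimitive groups.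

## 7. $S_m$ acting on ordered pairs

From now on $m\ge27$ and $n=m(m-1)$ are as in Theorem A, so (H) and (N) hold. Identify $[n]$ with the set of ordered pairs of distinct elements of $[m]$. Let $K_0\cong S_m$ be $S_m$ acting on these pairs, and let $t\in K_0$ be the image of $(1\,2)$. The fixed points of $t$ are the pairs avoiding $1$ and $2$, so $t$ moves $m(m-1)-(m-2)(m-3)=4m-6$ points. Hence $k=2m-3$, which is odd, and $t$ is an odd involution.

**Fact 5.** Let $l\ge4$. An involution $g\in S_l$ moves at least $4l-6$ ordered pairs of distinct elements of $[l]$, with equality if and only if $g$ is a transposition.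

*Proof.* Let $g$ swap $a$ and $a'$. The $l(l-1)-(l-2)(l-3)=4l-6$ pairs involving $a$ or $a'$ are all moved, since the coordinate $a$ or $a'$ changes. If $g$ is the transposition $(a\,a')$, no others are moved. If another point $a''$ is moved, then so is $(a'',y)$ for each $y\notin\{a,a',a''\}$, and such $y$ exists as $l\ge4$. $\square$

**Observation P.** Let $D\subset[m]$ with $|D|=m-2$, let $\{a,a'\}=[m]\setminus D$, and let $J\le S_m$ contain $\mathrm{Alt}(D)$. If $J$ is transitive on $[m]$, it is primitive. If $J$ is intransitive, it stabilizes $a$, $a'$ or $\{a,a'\}$.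

*Proof.* Let $J$ be transitive with a nontrivial block system. Its blocks have size at most $m/2<m-2$, so $D$ is not contained in one block. The nonempty intersections of the blocks with $D$ form an $\mathrm{Alt}(D)$-invariant partition of $D$. As $\mathrm{Alt}(D)$ is primitive on $D$, each block contains at most one point of $D$. So there are at least $m-2>m/2$ blocks, but blocks have at least two points, a contradiction. If $J$ is intransitive, the $J$-orbit containing $D$ is $D$, $D\cup\{a\}$ or $D\cup\{a'\}$, and $J$ stabilizes $\{a,a'\}$, $a'$ or $a$ respectively. $\square$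

**Proposition 6.** $K_0\in X$. The set $Q_{>K_0}$ is a $3$-element antichain, and $Q_{<K_0}$ is the open interval $(\langle(1\,2)\rangle,S_m)$. Hence
$$\Sigma\big(\Delta(Q_{<K_0})*\Delta(Q_{>K_0})\big)\simeq\bigvee_{2(m-2)!}S^{m-2}.$$

*Proof.* **Step 1. The invariant systems of $K_0$.** We need them to compute closures. Let $R_i=\{(i,*)\}$ and $C_j=\{(*,j)\}$ (rows and columns), and
$$\sigma_1=\{R_i\},\qquad\sigma_2=\{C_j\},\qquad\rho=\{\{(i,j),(j,i)\}\}.$$
We claim $L(K_0)=\{\sigma_1,\sigma_2,\rho\}$. The stabilizer of the point $(a,a')$ is $\mathrm{Sym}(D)$ with $D=[m]\setminus\{a,a'\}$, so the members of $L(K_0)$ correspond to the groups $J$ with $\mathrm{Sym}(D)<J<S_m$. If $J$ were transitive on $[m]$, it would be primitive by Observation P and contain transpositions, so $J=S_m$ by Jordan, a contradiction. So $J$ is contained in the stabilizer of $a$, of $a'$, or of $\{a,a'\}$. In each of these three groups $\mathrm{Sym}(D)$ is maximal: it is a point stabilizer in a symmetric group of degree $m-1$ in the first two cases, and has index $2$ in the third. So $J$ is one of them, and the blocks containing $(a,a')$ are $R_a$, $C_{a'}$ and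 $\{(a,a'),(a',a)\}$.

**Step 2. Any two of $\sigma_1,\sigma_2,\rho$ have common stabilizer $K_0$.** This will show that $K_0$ is closed and that little lies above it. Let $g$ preserve $\sigma_1$ and $\sigma_2$, say $R_i\mapsto R_{\alpha i}$, $C_j\mapsto C_{\beta j}$. As $R_i\cap C_j=\emptyset$ if and only if $i=j$, we get $\alpha=\beta$; and $R_i\cap C_j=\{(i,j)\}$ for $i\ne j$ gives $g(i,j)=(\alpha i,\alpha j)$. Let $g$ preserve $\sigma_1$ and $\rho$, with $R_i\mapsto R_{\alpha i}$. The point $(i,j)$ is the point of $R_i$ in the unique $\rho$-block that meets both $R_i$ and $R_j$; so $g(i,j)$ is the point of $R_{\alpha i}$ in the unique $\rho$-block meeting $R_{\alpha i}$ and $R_{\alpha j}$, which is $(\alpha i,\alpha j)$. The case of $\sigma_2,\rho$ is the same with the coordinates exchanged. In all cases $g\in K_0$.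

**Step 3. $K_0\in X$.** We check Lemma 4. By Step 2, $K_0=\mathrm{cl}(K_0)$, and $K_0$ is transitive, so $K_0\in Q$. The involution $t$ moves $R_1$, $C_1$ and $\{(1,3),(3,1)\}$. If $g\in K_0\cap E$, then $g$ fixes all fixed points of $t$, that is, every pair from $\{3,\dots,m\}$; so as a permutation of $[m]$ it fixes $3,\dots,m$, and $g\in\langle t\rangle$.

**Step 4. Above $K_0$.** Let $K_0<H\in Q$. Then $H$ is transitive and closed, $\emptyset\ne L(H)\subseteq L(K_0)$, and $H$ is the common stabilizer of the members of $L(H)$. If $|L(H)|\ge2$, then $H=K_0$ by Step 2, a contradiction. So $H$ is one of $\mathrm{Stab}(\sigma_1),\mathrm{Stab}(\sigma_2),\mathrm{Stab}(\rho)$. Conversely these three groups are closed, because each preserves its own system. They have orders $((m-1)!)^m\,m!$ (twice) and $2^{n/2}(n/2)!$, all larger than $m!$, and pairwise they intersect in $K_0$, of order $m!$. So they are three pairwise incomparable elements above $K_0$.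

**Step 5. Below $K_0$.** A subgroup of $S_m$ that contains $(1\,2)$ and is transitive on ordered pairs is $2$-transitive, hence primitive with a transposition, hence $S_m$. So every $H$ with $\langle t\rangle<H<K_0$ is intransitive on $[n]$ and lies in $Q$. Thus $Q_{<K_0}=(\langle(1\,2)\rangle,S_m)$, which is $\simeq\bigvee_{(m-2)!}S^{m-4}$ by Lemma 3.

**Step 6. The join.** The join of a complex $Y$ with three points is the union of three cones over $Y$ glued along $Y$; collapsing one of the cones leaves $\Sigma Y\vee\Sigma Y$. With $Y=\bigvee_{(m-2)!}S^{m-4}$ this is $\bigvee_{2(m-2)!}S^{m-3}$, and one more suspension gives the claim. $\square$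

We can now see why the full interval $(\langle t\rangle,S_n)$ would not have served. Let $\iota$ be the swap $(i,j)\mapsto(j,i)$, which commutes with $K_0$, and consider $K_0<K_0\times\langle\iota\rangle$. We have $\langle K_0,E\rangle=S_n$ since $K_0\in X$, so the larger group also generates $S_n$ together with $E$. An element $g\iota$ with $g\in K_0$ is not in $E$: otherwise it would fix all pairs $(i,j)$ from $\{3,\dots,m\}$, so $gj=i$ for all distinct $i,j\ge3$, which is impossible. So both groups are complements of $E$ in the full lattice $[\langle t\rangle,S_n]$, and these complements are not an antichain. In $\mathcal M$ the larger group has disappeared: $\iota$ exchanges $\sigma_1$ and $\sigma_2$, so $L(K_0\times\langle\iota\rangle)=\{\rho\}$ and the closure is $\mathrm{Stab}(\rho)$. And $\mathrm{Stab}(\rho)$ is not a complement of $E$, since it contains the transposition of $(1,2)$ and $(2,1)$, which lies in $E$.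

## 8. All complements of $E$

To use Lemma 1 in $\mathcal M$ we need the whole set $X$. We need the following theorem of Liebeck–Saxl, Proc. London Math. Soc. 63 (1991) 266–314, which depends on the classification of finite simple groups.

**[LS].** If $G$ is primitive of degree $w$ and some nonidentity element moves fewer than $w/3$ points, then $A_l^r\le G\le S_l\wr S_r$ in product action on $\Gamma^r$, where $\Gamma$ is the set of $h$-subsets of $[l]$ and $w=\binom lh^r$.

In the product action the base group $S_l^r$ acts coordinatewise on $\Gamma^r$ and $S_r$ permutes the coordinates. For $l=3$, $h=1$, $r=2$ this is $S_3\wr S_2$ on the nine cells of a $3\times3$ grid.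

**Proposition 7.** Every $H\in X$ is of one of the following types.

* (I) $H=gK_0g^{-1}$ for some $g\in S_n$.
* (II) $H=G:=\mathrm{Stab}(\sigma_1)\cap\mathrm{Stab}(\sigma_2)\cong S_m\times S_{m-1}$, where $\sigma_1,\sigma_2$ are the row and column partitions of an identification of $[n]$ with $[m]\times[m-1]$, and $t=(\tau_1,\tau_2)$ with both $\tau_i$ transpositions. Moreover $L(G)=\{\sigma_1,\sigma_2\}$.

*Proof.* Let $H\in X$. By Lemma 4, $H$ is transitive, $H=\mathrm{cl}(H)$, $H\cap E=\langle t\rangle$, and $t$ moves a block of every member of $L(H)\ne\emptyset$. The driving force is that $t$ moves only $4m-6$ of the $m(m-1)$ points.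

**Step 1. The shape of maximal systems.** We determine how $H$ acts on a coarsest system. Let $\sigma\in L(H)$ be maximal (coarsest), with $w$ blocks of size $b\ge2$; so $w\le n/2$. The group $H^\sigma$ induced on the set of blocks is primitive, since an invariant system on the set of blocks would give a coarser member of $L(H)$. Let $t$ move $d$ blocks. Then $d\ge2$, and every point of a moved block is moved, so $db\le4m-6$. As $wb=m(m-1)$,
$$\frac dw\le\frac{4m-6}{m(m-1)}<\frac4m<\frac13.$$
So [LS] applies to $H^\sigma$. Replacing $h$ by $l-h$ (complements of sets) we may take $h\le l/2$.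

If $h=l/2$ and $l\ge4$, the relation "equal or complementary in each coordinate" on $\Gamma^r$ is an invariant equivalence relation with classes of size $2^r$, $1<2^r<|\Gamma|^r$, contradicting primitivity. If $l=2$, then $\Gamma$ has two points, and every nonidentity element of $S_2\wr S_r$ moves at least half of $\Gamma^r$: if it fixes all coordinate positions, it moves every tuple, because it changes some coordinate; if it sends position $i$ to $j\ne i$, then in a fixed tuple the $j$-th coordinate is determined by the $i$-th. This contradicts $d/w<1/3$. So $l\ge3$ and $h<l/2$.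

*Claim: every nonidentity $g\in S_l\wr S_r$ moves at least a proportion $\frac{2h(l-h)}{l(l-1)}\ge\frac2l$ of $\Gamma^r$.* Let $1\ne g_0\in S_l$ and $g_0a=a'\ne a$. An $h$-set fixed by $g_0$ contains $a$ if and only if it contains $a'$. So $g_0$ moves all sets containing exactly one of $a,a'$, which are $2\binom{l-2}{h-1}=\frac{2h(l-h)}{l(l-1)}\binom lh$ sets. If $g$ lies in the base group, some component $g_i\ne1$ moves at least this proportion of the $i$-th coordinates, and the claim follows. If $g$ sends coordinate position $i$ to $j\ne i$, then in a fixed tuple the $j$-th coordinate is determined by the $i$-th, so $g$ moves a proportion at least $1-\binom lh^{-1}\ge1-\frac1l$. For $l=3$, $h=1$ this is $\frac23=\frac{2h(l-h)}{l(l-1)}$. For $l\ge4$, $\frac{2h(l-h)}{l(l-1)}\le\frac l{2(l-1)}\le\frac{l-1}l$, the last because $l^2\le2(l-1)^2$. Finally $h(l-h)\ge l-1$ gives $\frac{2h(l-h)}{l(l-1)}\ge\frac2l$.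

The image of $t$ in $H^\sigma$ is not the identity, so $2/l\le d/w<4/m$, that is, $l>m/2$ and $l\ge(m+1)/2$. Now we go through the cases, using $w\le m(m-1)/2$.

* $h\ge3$: $w\ge\binom l3\ge\frac{(m+1)(m-1)(m-3)}{48}$. With $w\le\frac{m(m-1)}2$ this gives $(m+1)(m-3)\le24m$, that is, $m^2-26m-3\le0$, which is false for $m\ge27$.
* $h=2$, $r\ge2$: $w\ge\binom l2^2\ge\big(\frac{m^2-1}8\big)^2>\frac{m(m-1)}2$, the last because $(m-1)(m+1)^2>32m$. This is impossible.
* $h=1$, $r\ge3$: $w\ge l^3\ge\frac{(m+1)^3}8>\frac{m(m-1)}2$, impossible.
* $h=1$, $r=2$: $b=n/l^2\le\frac{4m(m-1)}{(m+1)^2}<4$, so $n\in\{2l^2,3l^2\}$, contrary to (N).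
* $h=2$, $r=1$: $w=\frac{l(l-1)}2$, so $l(l-1)b=2m(m-1)$. As $l(l-1)\ge\frac{m^2-1}4$, $b\le\frac{8m}{m+1}<8$. By the claim $d\ge\frac{4(l-2)}{l(l-1)}w=2(l-2)$, so $db\le4m-6$ gives $(l-2)b\le2m-3$. Suppose $b\ge3$. Since $l^2>l(l-1)$, we have $\sqrt{2m(m-1)/b}<l\le2+\frac{2m-3}b$. Multiplying by $\sqrt b$ and using $3\le b\le7$,
$$\sqrt2\,(m-1)<2\sqrt b+\frac{2m-3}{\sqrt b}\le2\sqrt7+\frac{2m-3}{\sqrt3}.$$
With $1.414<\sqrt2<1.415$, $2\sqrt7<5.3$, $2/\sqrt3<1.155$ and $\sqrt3>1.73$ this gives $0.259\,m<4.985$, so $m<20$, false. So $b=2$, $l(l-1)=m(m-1)$, and $l=m$.
* $h=1$, $r=1$: $w=l$ and $A_l\le H^\sigma\le S_l$ in the natural action.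

So each maximal $\sigma$ is *natural* ($w=l\ge(m+1)/2\ge14$ and $H^\sigma\in\{A_l,S_l\}$ in its natural action) or of *pair type* ($b=2$ and $H^\sigma\cong A_m$ or $S_m$ acting on the $2$-subsets of $[m]$).

**Step 2. There are at least two maximal systems.** Here we use that $H$ is closed. Suppose $\sigma$ is the only maximal system; then all $\tau\in L(H)$ refine $\sigma$. Choose $B\in\sigma$ with $B'=tB\ne B$. Let $s$ be equal to $t$ on $B\cup B'$ and to the identity elsewhere. For $\tau\in L(H)$, a block of $\tau$ inside $B\cup B'$ lies in $B$ or in $B'$ and is mapped by $t$ to a block of $\tau$; the other blocks are fixed by $s$. So $s$ preserves every $\tau\in L(H)$, and $s\in\mathrm{cl}(H)=H$. But $1\ne s\in E$, and $H\cap E=\langle t\rangle$, so $s=t$. Then $t$ moves exactly $2|B|$ points, so $k=|B|$ divides $n$: $2m-3\mid m(m-1)$. As $4m(m-1)=(2m-3)(2m+1)+3$, it follows that $2m-3\mid3$, a contradiction.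

For a maximal system $\sigma_i$ let $H_i$ be the kernel of the action of $H$ on the blocks of $\sigma_i$. If $\sigma_1\ne\sigma_2$ are maximal, then $H_1$ acts on $\sigma_2$ as a normal subgroup of the primitive group $H^{\sigma_2}$, so trivially or transitively. This gives two cases.

**Step 3. Case A: $H_1$ is transitive on $\sigma_2$ for some maximal $\sigma_1\ne\sigma_2$.** We show that $H$ is of type (II).

*A grid.* A block $B$ of $\sigma_1$ meets some block of $\sigma_2$; as $H_1$ fixes $B$ and is transitive on $\sigma_2$, $B$ meets every block of $\sigma_2$. So all the sets $B\cap C$ with $B\in\sigma_1$, $C\in\sigma_2$ ("cells") are nonempty. The transitive group $H$ permutes them transitively, so they have a common size $c$, and $c\,l_1l_2=n$ with $l_i=|\sigma_i|$.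

*The size of the grid.* Let $t$ have $i$ two-cycles on $\sigma_1$ and $j$ on $\sigma_2$; by Lemma 4, $i,j\ge1$. A cell $B\cap C$ is fixed setwise if and only if $B$ and $C$ are, so $l_1l_2-(l_1-2i)(l_2-2j)=2(jl_1+il_2-2ij)$ cells are moved. All their points are moved, so
$$c\,(jl_1+il_2-2ij)\le2m-3.\tag{2}$$
As $i\le l_1/2$ and $j\le l_2/2$,
$$jl_1+il_2-2ij=j(l_1-i)+i(l_2-j)\ge\tfrac12(jl_1+il_2)\ge\sqrt{ij\,l_1l_2}.$$
Put $q=cij$. Since $c\sqrt{ij\,l_1l_2}=\sqrt{q\,m(m-1)}$, we get $\sqrt{q\,m(m-1)}\le2m-3$, so $q\le\frac{(2m-3)^2}{m(m-1)}<4$. On the other hand $jl_1+il_2\ge2\sqrt{ij\,l_1l_2}$ and (2) give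
$$2\sqrt{q\,m(m-1)}-2q\le2m-3.$$
For $q=2$ the left side exceeds $2.8(m-1)-4$, which is larger than $2m-3$ for $m\ge5$. For $q=3$ it exceeds $3.4(m-1)-6$, which is larger than $2m-3$ for $m\ge5$. So $q=1$, that is, $c=i=j=1$. Now $l_1l_2=m(m-1)$, and (2) says $l_1+l_2\le2m-1$. As $(l_1+l_2)^2\ge4m(m-1)>(2m-2)^2$, we get $l_1+l_2=2m-1$, hence $\{l_1,l_2\}=\{m,m-1\}$. Relabel so that $l_1=m$.

Thus the points are the cells of an $m\times(m-1)$ grid, $H\le G:=\mathrm{Stab}(\sigma_1)\cap\mathrm{Stab}(\sigma_2)\cong S_m\times S_{m-1}$, and $t=(\tau_1,\tau_2)$ is a pair of transpositions.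

*$H$ is large.* The groups $H^{\sigma_i}$ are primitive and contain a transposition, so by Jordan $H$ projects onto $S_m$ and onto $S_{m-1}$. The quotients of $S_m$ have orders $m!,2,1$, and those of $S_{m-1}$ have orders $(m-1)!,2,1$; so common quotients have order at most $2$, and Goursat gives $H\ge A_m\times A_{m-1}$.

*($\ast$) If $A_m\times A_{m-1}\le J\le G$, then $L(J)=\{\sigma_1,\sigma_2\}$.* The group $J_0=A_m\times A_{m-1}$ is transitive with point stabilizer $A_{m-1}\times A_{m-2}$, so its invariant partitions correspond to the groups $M$ with $A_{m-1}\times A_{m-2}\le M\le J_0$. The first projection of $M$ is $A_{m-1}$ or $A_m$, since $A_{m-1}$ is maximal in $A_m$. If it is $A_m$, then $M\cap(A_m\times1)$ is normalized by $A_m$ (conjugation by elements of $M$ acts on the first coordinate through the projection) and contains $A_{m-1}$, so it is $A_m$ by simplicity. If it is $A_{m-1}$, then $M\cap(A_m\times1)=A_{m-1}$. In both cases $M$ contains its first projection: with $(x,y)\in M$ also $(x,1)\in M$, hence $(1,y)\in M$. So $M$ is the direct product of its projections, and the second projection is $A_{m-2}$ or $A_{m-1}$, since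 $A_{m-2}$ is maximal in $A_{m-1}$. There are exactly four such $M$. The smallest and the largest give the two trivial partitions, which are not systems; $A_{m-1}\times A_{m-1}$ gives $\sigma_1$ and $A_m\times A_{m-2}$ gives $\sigma_2$. So $L(J_0)=\{\sigma_1,\sigma_2\}$. Since $L(G)\subseteq L(J)\subseteq L(J_0)$ and $\sigma_1,\sigma_2\in L(G)$, all three sets are equal.

By ($\ast$), $L(H)=\{\sigma_1,\sigma_2\}=L(G)$, so $H=\mathrm{cl}(H)=G$, which is type (II).

**Step 4. Case B: for all pairs of distinct maximal systems, each kernel acts trivially on the other system.** We show that $H$ is of type (I). In this case each kernel is contained in each other one, so all maximal systems have the same kernel $H_*$. Put $\hat H=H/H_*$; it acts faithfully and primitively on each maximal system. Fix a point $x\in[n]$, and put $S=H_x$ and $\hat S=SH_*/H_*$. For maximal $\sigma$ let $A_\sigma\ge SH_*$ be the stabilizer of the $\sigma$-block of $x$, and $\hat A_\sigma=A_\sigma/H_*$. The $\sigma$-block of $x$ is the orbit $A_\sigma x$, and it determines $\sigma$; so distinct $\sigma$ give distinct $\hat A_\sigma$.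

*B1: all maximal systems are natural.* Let $\sigma\ne\sigma'$ be maximal (Step 2). Then $\hat H$ acts as the natural $A_l$ or $S_l$ on $\sigma$ and as the natural $A_{l'}$ or $S_{l'}$ on $\sigma'$, with $l,l'\ge14$. If $l>l'$, then $l!/2>l'!$, and the orders could not agree; so by symmetry $l=l'$, and both images are $A_l$ or both are $S_l$. For $l\ge7$ every automorphism of $A_l$ or $S_l$ is induced by conjugation in $S_l$; so the two actions are equivalent, and we can identify the block sets of $\sigma$ and $\sigma'$ with $[l]$ compatibly with the action of $\hat H$.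

Let $p(y),p'(y)\in[l]$ be the labels of the $\sigma$- and $\sigma'$-blocks of a point $y$. If $p(x)=p'(x)$, then $A_\sigma=A_{\sigma'}$, a contradiction; by transitivity $p(y)\ne p'(y)$ for all $y$. The map $y\mapsto(p(y),p'(y))$ is $H$-equivariant and $\hat H$ is $2$-transitive on $[l]$, so it is onto the ordered pairs of distinct elements of $[l]$, with fibers of equal size $c=n/(l(l-1))$. The image $\hat t$ of $t$ is not $1$, as $t$ moves a block of $\sigma$. If a pair is moved by $\hat t$, all $c$ points over it are moved by $t$. So by Fact 5, $c(4l-6)\le4m-6$, that is,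
$$\frac{4l-6}{l(l-1)}\le\frac{4m-6}{m(m-1)}.$$
The function $\frac{4y-6}{y(y-1)}=\frac6y-\frac2{y-1}$ is strictly decreasing for $y\ge3$, since its derivative $-\frac6{y^2}+\frac2{(y-1)^2}$ is negative when $3(y-1)^2>y^2$. So $l\ge m$. As $c\ge1$, also $l(l-1)\le m(m-1)$. Hence $l=m$ and $c=1$. So $[n]$ is identified with the ordered pairs from $[m]$, compatibly with $H$. The kernel $H_*$ fixes all pairs, so $H_*=1$. Since $\hat t$ moves exactly $4m-6$ pairs, it is a transposition by the equality case of Fact 5; so $H$ is not $A_m$, and $H\cong S_m$ acts on ordered pairs: type (I).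

*B2: some maximal $\sigma$ is of pair type.* Then $\hat H\cong A_m$ or $S_m$, $\hat A_\sigma$ is the stabilizer in $\hat H$ of some $\{a,a'\}\subset[m]$, and $|\hat A_\sigma:\hat S|=|A_\sigma:SH_*|\le|A_\sigma:S|=b=2$. Put $D=[m]\setminus\{a,a'\}$. Then $\hat A_\sigma\ge\mathrm{Alt}(D)$, and $\mathrm{Alt}(D)\cap\hat S$ has index at most $2$ in $\mathrm{Alt}(D)$. As $|D|\ge25$, $\mathrm{Alt}(D)$ is simple of order greater than $2$ and has no subgroup of index $2$. So $\hat S\ge\mathrm{Alt}(D)$.

Let $\sigma'\ne\sigma$ be maximal (Step 2) and $J=\hat A_{\sigma'}$. Because $\hat H$ is primitive and faithful on $\sigma'$, $J$ is a maximal subgroup of $\hat H$ containing no nontrivial normal subgroup of $\hat H$; and $J\ge\hat S\ge\mathrm{Alt}(D)$. If $J$ were transitive on $[m]$, it would be primitive by Observation P and contain a $3$-cycle, so it would contain $A_m$ by Jordan; but $A_m$ is a nontrivial normal subgroup of $\hat H$, a contradiction. So $J$ stabilizes $a$, $a'$ or $\{a,a'\}$, and by maximality $J$ equals that stabilizer in $\hat H$. Since $J\ne\hat A_\sigma$, it is the stabilizer of $a$ or of $a'$. Hence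
$$\hat S\le\hat A_\sigma\cap J=\hat H_{a,a'},$$
the pointwise stabilizer. It has index $2$ in $\hat A_\sigma$, as $(a\,a')(d\,d')\in\hat H$ for distinct $d,d'\in D$. Since $\hat S$ has index at most $2$, $\hat S=\hat H_{a,a'}$. Therefore $|H:SH_*|=|\hat H:\hat S|=m(m-1)=|H:S|$, so $H_*\le S$. A normal subgroup of a transitive group inside a point stabilizer lies in all point stabilizers, so $H_*=1$. So $H\cong A_m$ or $S_m$ with point stabilizer $H_{a,a'}$, that is, it acts on $[n]$ as on ordered pairs. As $t$ moves $4m-6$ points, it is a transposition by Fact 5, and $H\cong S_m$: type (I). $\square$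

## 9. Counting the spheres: proof of Theorem A

**Corollary 8.** $X$ is an antichain. Its type (I) members are exactly the $S_n$-conjugates of $K_0$ containing $t$ (and then $t$ is a transposition of the corresponding $S_m$); for each such member $K$ the complex $\Sigma(\Delta(Q_{<K})*\Delta(Q_{>K}))$ is as in Proposition 6.

*Proof.* Groups of the same type have equal order, so they are not properly contained in each other. A type (II) group has order $m!(m-1)!>m!$, so it is not contained in a type (I) group. Suppose a type (I) group $K$ is contained in a type (II) group $G$. Then $L(G)\subseteq L(K)$, so $L(K)$ contains two systems such that every block of one meets every block of the other. But among $\{\sigma_1,\sigma_2,\rho\}$ of Proposition 6 no two have this property: $R_i\cap C_i=\emptyset$, and $\{(a,b),(b,a)\}$ misses $R_i$ and $C_i$ for $i\ne a,b$. So $X$ is an antichain.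

Let $K=gK_0g^{-1}$ contain $t$. Then $g^{-1}tg\in K_0$ is an involution moving $4m-6$ points, so it is a transposition of $S_m$ by Fact 5. Hence $\kappa(g^{-1}tg)\kappa^{-1}=t$ for some $\kappa\in K_0$. Replacing $g$ by $g\kappa^{-1}$, which does not change $gK_0g^{-1}$, we have $gtg^{-1}=t$. Conjugation by this $g$ fixes $t$, preserves $E$, $Q$ and $X$, and takes $K_0$ to $K$. So $K\in X$, and the posets below and above $K$ in $Q$ are isomorphic to those for $K_0$. $\square$

**Proposition 9.** If $G\in X$ is of type (II), then $\Delta(Q_{<G})$ is contractible.

*Proof.* We find an element without complement in the interval $[\langle t\rangle,G]$ of $\mathcal M$, whose proper part is $Q_{<G}$. Take $z=\langle\tau_1\rangle\times\langle\tau_2\rangle$. It has order $4$ and is intransitive, and $\langle t\rangle<z<G$, so $z\in Q$. Suppose $H$ is a complement of $z$, and put $J=\langle H,z\rangle$. The join of $H$ and $z$ is $G$, which is transitive; by the description of joins, $J$ is transitive, $\mathrm{cl}(J)=G$, and $L(J)=L(G)=\{\sigma_1,\sigma_2\}$. So $J$ acts primitively on $\sigma_1$ and on $\sigma_2$: otherwise a proper coarsening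 of $\sigma_1$ or $\sigma_2$ would be a further member of $L(J)$, as neither of $\sigma_1,\sigma_2$ coarsens the other. As $J$ induces the transposition $\tau_i$ on $\sigma_i$, Jordan shows that $J$ projects onto $S_m$ and $S_{m-1}$. Now $t\in H$ projects to $\tau_1$ and to $\tau_2$, and $J$ is generated by $H$, $\tau_1$ and $\tau_2$; so $H$ has the same projections as $J$. By Goursat, as in Case A, $H\ge A_m\times A_{m-1}$. So $H$ is transitive, $L(H)=\{\sigma_1,\sigma_2\}$ by ($\ast$), and $H=\mathrm{cl}(H)=G\ge z$, contradicting $H\cap z=\langle t\rangle$. Thus $z$ has no complement, and Lemma 1 applies. $\square$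

*Proof of Theorem A.* **Step 1. The interval above $t$.** We apply Lemma 1 to $\mathcal M$ and $E$, which is allowed by Corollary 8. By (1),
$$\Delta(\langle t\rangle,S_n)\simeq\bigvee_{H\in X}\Sigma\big(\Delta(Q_{<H})*\Delta(Q_{>H})\big).$$
By Proposition 7 every $H\in X$ is of type (I) or (II). For type (II) one factor of the join is contractible (Proposition 9), so the join and its suspension are contractible. For type (I) the term is $\bigvee_{2(m-2)!}S^{m-2}$. So
$$\Delta(\langle t\rangle,S_n)\simeq\bigvee_{N\cdot2(m-2)!}S^{m-2},$$
where $N\ge1$ is the number of $S_n$-conjugates of $K_0$ containing $t$.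

**Step 2. The number $N$.** We count pairs consisting of a conjugate of $K_0$ and a conjugate of $t$ in it. The centralizer of the transitive group $K_0$ in $S_n$ is isomorphic to $N_{K_0}(P)/P$, where $P$ is a point stabilizer. Here $P=\mathrm{Sym}(D)$ and its normalizer in $S_m$ is $\mathrm{Sym}(D)\times\mathrm{Sym}\{a,a'\}$, so the centralizer has order $2$. The quotient $N_{S_n}(K_0)/C_{S_n}(K_0)$ embeds in $\mathrm{Aut}(S_m)=S_m$ and contains the image of $K_0$, which is all inner automorphisms; so it has order $m!$, and $|N_{S_n}(K_0)|=2\,m!$. Hence $K_0$ has $\frac{n!}{2\,m!}$ conjugates. An element of $K_0$ conjugate to $t$ in $S_n$ is an involution moving $4m-6$ points, so it is a transposition by Fact 5; conversely, all $\binom m2$ transpositions are conjugate to $t$. So each conjugate of $K_0$ contains $\binom m2$ conjugates of $t$. There are $n!/|C_{S_n}(t)|$ conjugates of $t$, each lying in $N$ conjugates of $K_0$. Therefore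
$$N=\frac{n!}{2\,m!}\binom m2\frac{|C_{S_n}(t)|}{n!},\qquad N\cdot2(m-2)!=\tfrac12|C_{S_n}(t)|.$$

**Step 3. Assembling.** We use Lemma 2. The $n!/|C_{S_n}(t)|$ conjugates of $t$ each contribute a suspension of $\bigvee_{|C_{S_n}(t)|/2}S^{m-2}$, together $\bigvee_{n!/2}S^{m-1}$. The transpositions (which are not conjugate to $t$, as $k=2m-3>1$) contribute $\bigvee_{n!/2}S^{n-3}$ by Section 4. The remaining odd involutions contribute a further wedge summand $\Lambda'$. Hence $\tilde H_{m-1}(\Delta(S_n);\mathbb Z)$ contains $\mathbb Z^{n!/2}$. Finally $m-1\ne n-3=m^2-m-3$, because $m^2-2m-2=0$ has no integer solution. $\square$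

## 10. Degrees with no unexpected primitive groups: proof of Theorem B

It remains to find $m$ for which (H) and (N) hold. For most degrees the only primitive groups are $A_n$ and $S_n$, but the degrees $n=m(m-1)$ with $m\le M$ form a set of only $M$ numbers below $M^2$, so we need a count of the exceptional degrees that is precise below the order $\sqrt x$. This is provided by Cameron–Neumann–Teague, Math. Z. 180 (1982) 141–149, which again depends on the classification of finite simple groups.

**[CNT].** If $e(x)$ is the number of $n\le x$ for which there is a primitive group of degree $n$ other than $A_n,S_n$, then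
$$e(x)=2\pi(x)+(1+\sqrt2)x^{1/2}+O(x^{1/2}/\log x).$$

*Proof of Theorem B.* **Step 1. Four explicit families use up the main terms.** Let $\mathcal E$ be the set of $n$ for which a primitive group of degree $n$ other than $A_n,S_n$ exists. It contains

* $\mathcal A_1$: the primes $p\ge5$ (the cyclic group $C_p$);
* $\mathcal A_2$: the numbers $p+1$ with $p\ge5$ prime ($PGL_2(p)$);
* $\mathcal A_3$: the squares $a^2$, $a\ge3$ ($S_a\wr S_2$ in product action);
* $\mathcal A_4$: the numbers $\binom a2$, $a\ge5$ ($S_a$ on $2$-subsets).

All pairwise intersections are empty except possibly $\mathcal A_3\cap\mathcal A_4$. Indeed two primes $\ge5$ do not differ by $1$; squares are not prime; $a^2-1=(a-1)(a+1)$ is composite for $a\ge3$; and $\binom a2$ and $\binom a2-1=\frac{(a-2)(a+1)}2$ are composite for $a\ge5$ (divide the even factor by $2$; both remaining factors are at least $2$). If $a^2=\binom c2$, then $(2c-1)^2-8a^2=1$.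

This is a Pell equation. Recall that for a fixed non-square $d>0$ the numbers $X+Y\sqrt d$ with integers $X,Y\geq 1$ and $X^2-dY^2=\pm1$ are among the powers $\varepsilon,\varepsilon^2,\dots$ of the smallest of them, $\varepsilon>1$. Since $X+Y\sqrt d\le2X+1$, there are $O(\log Z)$ solutions with $X\le Z$. So $\mathcal A_3\cap\mathcal A_4$ has $O(\log x)$ members up to $x$. Up to $x$, the sets $\mathcal A_1$ and $\mathcal A_2$ have $\pi(x)+O(1)$ members each, $\mathcal A_3$ has $\sqrt x+O(1)$, and $\mathcal A_4$ has $\sqrt{2x}+O(1)$. So
$$\Big|\bigcup\mathcal A_i\cap[1,x]\Big|=2\pi(x)+(1+\sqrt2)\sqrt x+O(\log x),$$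
and comparison with [CNT] gives
$$\Big|\big(\mathcal E\setminus\bigcup\mathcal A_i\big)\cap[1,x]\Big|=O(\sqrt x/\log x).\tag{3}$$

**Step 2. The degrees $m(m-1)$ with $m\equiv3\pmod5$ mostly avoid the four families.** Let $m\equiv3\pmod5$, $3<m\le M$, $n=m(m-1)$. Then $n$ is even and $n>2$, so $n\notin\mathcal A_1$. Modulo $5$ we have $n\equiv3\cdot2\equiv1$, so $5$ divides $n-1>5$, and $n\notin\mathcal A_2$; this is what the congruence is for. As $(m-1)^2<n<m^2$, $n\notin\mathcal A_3$. If $n=\binom c2\in\mathcal A_4$, then $2m(m-1)=c(c-1)$, that is,
$$(2c-1)^2-2(2m-1)^2=-1.$$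
If (N) fails, then $m(m-1)=2l^2$ or $3l^2$, that is,
$$(2m-1)^2-8l^2=1\qquad\text{or}\qquad(2m-1)^2-12l^2=1.$$
These Pell equations have $O(\log M)$ solutions with $m\le M$.

**Step 3. The count.** We discard the bad $m$. By (3) with $x=M^2$, and since $m\mapsto m(m-1)$ is injective for $m\geq 1$, only $O(M/\log M)$ of the integers $m\le M$ have $n\in\mathcal E\setminus\bigcup\mathcal A_i$. Together with Step 2, all but $O(M/\log M)$ of the $m\le M$ with $m\equiv3\pmod5$ have $n\notin\mathcal E$ and satisfy (N). For such $n$ the only primitive groups of degree $n$ are $A_n$ and $S_n$; so the only primitive proper subgroup of $S_n$ is $A_n$, which contains no odd involution, and (H) holds. There are $\sim M/5$ integers $m\le M$ with $m\equiv3\pmod5$, so infinitely many $m\ge27$ remain, and for each of them Theorem A shows that the conjecture fails at $n=m(m-1)$. $\square$
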